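
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Minimal modules with linear syzygies\\ and annihilating linear forms}


\begin{abstract}
Let $\mathscr M=M\oplus M_1\oplus\cdots$ be a graded module over a polynomial ring with space of
linear forms $W$, and suppose that $\mathscr M$ has a linear $k$-syzygy, that $\dim M=k$, and that no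
proper subspace of $M$ supports a linear $k$-syzygy. It was conjectured that every element of $M$ is then
annihilated by a nonzero linear form. We disprove this. A space of $3\times 3$ matrices gives an explicit
counterexample with $k=4$ in six variables, over every algebraically closed field. We then determine for
which $k$ the statement holds: it is true for $k\le 2$ and false for every $k\ge 3$. The method is to read
linear syzygies as cohomology of sheaves supported on the degeneracy loci of a matrix of linear forms
on $\mathbb P(M)$.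
\end{abstract}

\section{The question}

\subsection{Linear syzygies and annihilators}

Let $K$ be an algebraically closed field, let $S=K[x_1,\dots,x_r]$ with the standard grading, and let
$W=S_1$. Let $\mathscr M=M\oplus M_1\oplus M_2\oplus\cdots$ be a finitely generated graded $S$-module
in degrees $\ge 0$, with $M=\mathscr M_0$ and $m=\dim_KM$, and let $k\ge1$. The graded pieces of $\operatorname{Tor}^S(\mathscr M,K)$
are computed by the Koszul complex. Since $\mathscr M_{-1}=0$, the space $\operatorname{Tor}^S_k(\mathscr M,K)_k$ is
the kernel of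
\[
\kappa:\textstyle\bigwedge^kW\otimes M\to\bigwedge^{k-1}W\otimes M_1,\qquad
\kappa(w_1\wedge\dots\wedge w_k\otimes u)=\sum_{s=1}^k(-1)^{s-1}\,w_1\wedge\dots\widehat{w_s}\dots\wedge w_k\otimes w_su .
\]
A nonzero element of $\ker\kappa$ is called a \emph{linear $k$-syzygy} of $\mathscr M$; the space $\ker\kappa$ is the
space of generators in the $k$-th step of the linear strand of the minimal free resolution. Only $M$, $M_1$ and the multiplication
$W\otimes M\to M_1$ matter.

The simplest linear $k$-syzygies come from annihilation: if $k$ independent linear forms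
$w_1,\dots,w_k$ kill the same element $u\ne0$, then $w_1\wedge\dots\wedge w_k\otimes u$ is one. A general linear
syzygy is not of this form, and one asks how much annihilation it still forces. Let
\[
R_1=\{x\otimes u\in W\otimes M\mid xu=0\}
\]
be the variety of rank-one tensors killed by multiplication. We say that \emph{$R_1\to M$ is an epimorphism} if
for every $u\in M$ there is a nonzero $x\in W$ with $xu=0$; in other words, if the projection
$\{(x,u)\in(W\setminus\{0\})\times M\mid xu=0\}\to M$ is surjective.

Elements of $M$ that the syzygy does not involve must be excluded. For a subspace $M'\subset M$ put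
$\mathscr M'=M'\oplus M_1\oplus M_2\oplus\cdots\subset\mathscr M$. Call $\mathscr M$ \emph{minimal with linear $k$-syzygy} if
$\mathscr M$ has a linear $k$-syzygy, but $\mathscr M'$ has none for every proper subspace $M'\subsetneq M$. The linear
$k$-syzygies of $\mathscr M'$ are those of $\mathscr M$ that lie in $\bigwedge^kW\otimes M'$. Hence $\mathscr M$ is minimal if and
only if $\ker\kappa\ne0$ and no nonzero element of $\ker\kappa$ lies in $\bigwedge^kW\otimes M'$ with
$M'\subsetneq M$; it is enough to test the $M'$ of codimension one.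

The following was conjectured in \cite{LSC}.

\begin{conjecture}\label{conj}
If $m=k$ and $\mathscr M$ is minimal with linear $k$-syzygy, then $R_1\to M$ is an epimorphism.
\end{conjecture}

\begin{example}\label{ex:small}
In each of the following examples $M_1$ is the quotient of $W\otimes M$ by the stated relations, and $\mathscr M=M\oplus M_1$ with
$WM_1=0$.

(a) Let $k=m=2$, $W=\langle x_1,x_2,x_3\rangle$, $M=\langle u_1,u_2\rangle$, with the relations
$x_1u_1=x_1u_2=0$ and $x_2u_1+x_3u_2=0$. For $p,q,s\in M$ the element
$x_1\wedge x_2\otimes p+x_1\wedge x_3\otimes q+x_2\wedge x_3\otimes s$ lies in $\ker\kappa$ if and only if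
\[
x_2p+x_3q=0,\qquad x_1p-x_3s=0,\qquad x_1q+x_2s=0 .
\]
As $x_1M=0$ and $x_3u_1,x_3u_2$ are independent in $M_1$, the second equation gives $s=0$; and the first equation says that $(p,q)$ is a
multiple of $(u_1,u_2)$. So $\ker\kappa$ is spanned by $x_1\wedge x_2\otimes u_1+x_1\wedge x_3\otimes u_2$, the module is
minimal, and $x_1$ kills all of $M$, as the conjecture predicts.

(b) Minimality is needed. Let $k=m=2$, $M=\langle u,u'\rangle$, $W=\langle x,y\rangle$, with the relations $xu=yu=0$. Then
$x\wedge y\otimes u$ is a linear $2$-syzygy, but no nonzero linear form kills $u'$. Here $M'=Ku$ violates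
minimality.

(c) The condition $m=k$ is needed. Let $k=1$, $m=2$, $W=\langle x_1,x_2\rangle$, $M=\langle u_1,u_2\rangle$, with the single relation
$x_1u_1+x_2u_2=0$. Then $\ker\kappa$ is spanned by $x_1\otimes u_1+x_2\otimes u_2$, a tensor of
rank two. So the module is minimal, but no nonzero linear form kills $u_1$.
\end{example}

\subsection{Results}

For $k=1$ the conjecture is immediate, and in Section~\ref{sec:corank} we prove it for $k=2$. One might
therefore guess that it holds in general, but it does not.

\begin{theorem}\label{thm:A}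
Let $K$ be any algebraically closed field and let
\[
X(y)=\begin{pmatrix} y_1&b_1&0\\0&y_2&b_2\\b_3&0&y_3\end{pmatrix}=\sum_{i=1}^4y_iu_i,\qquad
\begin{aligned}b_1&=-y_1+y_2+y_4,\\ b_2&=-y_2+y_3+y_4,\\ b_3&=y_1-y_3+y_4.\end{aligned}
\]
Let $M=\langle u_1,\dots,u_4\rangle\subset\operatorname{Mat}_3(K)$, let $W$ have basis
$x_1,x_2,x_3,a_1,a_2,a_3$, let $M_1$ have basis $\rho_1,\rho_2,\rho_3,\gamma_1,\gamma_2,\gamma_3$, and put
\[
x_p\,u=\sum_q u_{pq}\rho_q\ (\text{row }p),\qquad a_q\,u=\sum_p u_{pq}\gamma_p\ (\text{column }q),\qquad WM_1=0 .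
\]
Then $m=4$ and $\mathscr M=M\oplus M_1$ is minimal with linear $4$-syzygy, but $u_4$ is annihilated by no nonzero
element of $W$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $K$ be any algebraically closed field. The statement ``every minimal $\mathscr M$ with linear $k$-syzygy and
$m=k$ has $R_1\to M$ an epimorphism'' is true for $k=1,2$ and false for every $k\ge3$. There are
counterexamples with $r=10$ for $k=3$, and with $r=2k-2$ for each $k\ge4$.
\end{theorem}

Section~\ref{sec:matrices} proves Theorem~\ref{thm:A} by elementary means and does not depend on the rest. The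
other sections prove Theorem~\ref{thm:B}. There we regard $\mathscr M$ as a matrix of linear forms on $\mathbb P(M)$
and study the loci where its corank jumps. Section~\ref{sec:corank} settles $k\le2$ by an argument on
$\mathbb P^1$; Section~\ref{sec:complex} extends it to a complex on $\mathbb P(M)$ and extracts a vanishing and a
nonvanishing criterion for linear syzygies. These suggest what geometry a counterexample should have.
Section~\ref{sec:blocks} computes the relevant homology sheaves, and Sections~\ref{sec:three}
and~\ref{sec:general} construct the counterexamples.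

\section{Spaces of matrices}\label{sec:matrices}

Let $d\ge2$, let $M\subset\operatorname{Mat}_d(K)$ be a nonzero subspace with basis $u_1,\dots,u_m$, and let $X=\sum y_iu_i$, a matrix
of linear forms $X_{pq}$ in $y_1,\dots,y_m$. As in Theorem~\ref{thm:A}, let $W$ have basis
$x_1,\dots,x_d,a_1,\dots,a_d$, let $M_1$ have basis $\rho_1,\dots,\rho_d,\gamma_1,\dots,\gamma_d$, and let $x_pu$ be the
$p$-th row of $u$ (written in the $\rho_q$) and $a_qu$ its $q$-th column (written in the $\gamma_p$). With $WM_1=0$ this defines a
graded module $\mathscr M_X=M\oplus M_1$; the actions of linear forms commute because products of two of them act as zero.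

Annihilators are visible: $\sum\xi_px_p+\sum\alpha_qa_q$ kills $u$ if and only if $\xi u=0$ for the row vector $\xi$ and $u\alpha=0$ for the
column vector $\alpha$. Thus $u$ is killed by a nonzero linear form if and only if $u$ is a singular matrix. The linear syzygies for
$k=2d-2$ are governed by the $2\times2$ minors of $X$. To say how, for a symmetric $m\times m$ matrix $c$ and a
quadratic form $\sum_{i\le j}q_{ij}y_iy_j$ put
\[
\Big\langle c,\sum_{i\le j}q_{ij}y_iy_j\Big\rangle=\sum_{i\le j}q_{ij}c_{ij}.
\]
For linear forms $l=\sum l_iy_i$ and $l'=\sum l_i'y_i$ this gives, in every characteristic,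
\begin{equation}\label{eq:pair}
\langle c,ll'\rangle=\sum_{i,j}c_{ij}l_il_j' .
\end{equation}
Put $\hat x_p=(-1)^{p-1}x_1\wedge\dots\widehat{x_p}\dots\wedge x_d$, and define $\hat a_q$ in the same way.

\begin{proposition}\label{prop:minors}
Let $k=2d-2$, and let $C$ be the space of symmetric $m\times m$ matrices $c$ with $\langle c,\Delta\rangle=0$ for all $2\times2$
minors $\Delta$ of $X$. Then
\[
c\longmapsto\omega_c=\sum_{p,q}\hat x_p\wedge\hat a_q\otimes m_{pq},\qquad m_{pq}=\sum_{i,j}c_{ij}(u_i)_{pq}\,u_j ,
\]
is an isomorphism of $C$ onto $\ker\kappa$, and the $m_{pq}$ span the image of $c$ in $K^m\cong M$. Consequently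
$\mathscr M_X$ is minimal with linear $k$-syzygy if and only if $C$ is spanned by a single invertible matrix.
\end{proposition}

The idea is that the coefficients of a syzygy form a tensor $t\in\operatorname{Mat}_d\otimes M$, and that $\kappa\omega=0$ says that $t$ does not change
when the two row indices alone, or the two column indices alone, are exchanged. Together these make $t$ a symmetric tensor in $M\otimes M$, and either one
alone then becomes the condition on minors.

\begin{proof}
Let $W_1=\langle x_p\rangle$, $W_2=\langle a_q\rangle$. Then $\bigwedge^{2d-2}W$ is the sum of the spaces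
$\bigwedge^iW_1\otimes\bigwedge^{2d-2-i}W_2$ with $i\in\{d-2,d-1,d\}$. After tensoring with $M$, the $i$-th of these is mapped by $\kappa$ into
\[
\textstyle\bigwedge^{i-1}W_1\otimes\bigwedge^{2d-2-i}W_2\otimes\langle\rho\rangle\ \oplus\
\bigwedge^{i}W_1\otimes\bigwedge^{2d-3-i}W_2\otimes\langle\gamma\rangle .
\]
These targets are independent for different $i$, so $\ker\kappa$ is the direct sum of its three pieces.

\emph{$i=d$.} Write $\omega=\sum_Jx_1\wedge\dots\wedge x_d\wedge a_J\otimes m_J$, where $J$ runs over the $(d-2)$-subsets of $\{1,\dots,d\}$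
and $a_J$ is the exterior product of the $a_q$, $q\in J$. The $\rho$-part of
$\kappa\omega$ is $\sum_{J,p}\hat x_p\wedge a_J\otimes x_pm_J$. If it vanishes, all rows of every $m_J$ vanish, so $\omega=0$.

\emph{$i=d-2$.} The same argument, with the $\gamma$-part and columns, gives $\omega=0$.

\emph{$i=d-1$.} Write $\omega=\sum_{p,q}\hat x_p\wedge\hat a_q\otimes m_{pq}$ with $m_{pq}\in M$. In the $\rho$-part of $\kappa\omega$, fix $q$ and
$p<p'$ and collect the terms whose $x$-factor is the product $x_{\{p,p'\}^c}$ of all $x_s$ with $s\ne p,p'$. From $\hat x_p$ we remove $x_{p'}$, which stands in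
position $p'-1$; the sign is $(-1)^{p-1}(-1)^{p'-2}$. From $\hat x_{p'}$ we remove $x_p$, in position $p$; the sign is
$(-1)^{p'-1}(-1)^{p-1}$. So the coefficient of $x_{\{p,p'\}^c}\wedge\hat a_q$ is $\pm(x_{p'}m_{pq}-x_pm_{p'q})$. In the $\gamma$-part the factor
$\hat x_p$ only contributes the overall sign $(-1)^{d-1}$, and the same count applies to the $a$'s. Therefore $\kappa\omega=0$ if and only
if
\[
x_pm_{p'q}=x_{p'}m_{pq}\quad\text{and}\quad a_qm_{pq'}=a_{q'}m_{pq}\qquad\text{for all }p,p',q,q'.
\]
Put $t_{pq,p'q'}=(m_{pq})_{p'q'}$. Comparing the coefficients of $\rho_{q'}$ and of $\gamma_{p'}$, we can write this as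
\begin{equation}\label{eq:t}
t_{pq,p'q'}=t_{p'q,pq'}\qquad\text{and}\qquad t_{pq,p'q'}=t_{pq',p'q}.
\end{equation}
Assume \eqref{eq:t}. Applying both identities in turn gives $t_{pq,p'q'}=t_{p'q,pq'}=t_{p'q',pq}$, so the tensor
$t\in\operatorname{Mat}_d\otimes\operatorname{Mat}_d$ is symmetric. It lies in $\operatorname{Mat}_d\otimes M$ because
all $m_{pq}$ lie in $M$. By symmetry it lies in $(\operatorname{Mat}_d\otimes M)\cap(M\otimes\operatorname{Mat}_d)=M\otimes M$. So
$t=\sum c_{ij}u_i\otimes u_j$ with $c$ symmetric, that is, $\omega=\omega_c$.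

Conversely let $c$ be symmetric and $t=\sum c_{ij}u_i\otimes u_j$. Then the two halves of \eqref{eq:t} are equivalent, because
$t_{pq',p'q}=t_{p'q,pq'}$, and the first half reads
\[
\sum_{i,j}c_{ij}\big[(u_i)_{pq}(u_j)_{p'q'}-(u_i)_{p'q}(u_j)_{pq'}\big]=0 .
\]
For $p=p'$ the bracket is zero, and for $q=q'$ the sum vanishes because $c$ is symmetric. For $p\ne p'$ and $q\ne q'$ the left side is, by
\eqref{eq:pair}, the pairing of $c$ with $X_{pq}X_{p'q'}-X_{p'q}X_{pq'}$, which is a $2\times2$ minor up to sign, and every $2\times2$ minor occurs. So $\kappa\omega_c=0$ if and only if $c\in C$.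

The $u_i$ are linearly independent, so the vectors $\big((u_i)_{pq}\big)_i$, taken over all $p,q$, span $K^m$; hence the $m_{pq}$ span the image of
$c$. In particular $\omega_c=0$ only for $c=0$, and $\omega_c\in\bigwedge^kW\otimes M'$ if and only if $M'$ contains the image of
$c$. So $\mathscr M_X$ is minimal if and only if $C\ne0$ and every nonzero $c\in C$ is invertible. If $\dim C\ge2$,
choose independent $c,c'\in C$; if $c'$ is invertible, then $\det(c+\lambda c')$ is a polynomial of degree $m$ in $\lambda$ and has a root. So $C$ contains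
a nonzero singular matrix, and minimality forces $\dim C=1$.
\end{proof}

\begin{example}[$2\times2$ matrices]\label{ex:two}
Let $d=2$, so that $k=2$, and let $m=2$. The symmetric $2\times2$ matrices form a space of dimension three, and there is only one minor, $\det X$. So
$\dim C\ge2$ and $\mathscr M_X$ is never minimal. Concretely, if $v\ne0$ is a zero of the binary form
$\det X$, then $c=vv^{T}$ has rank one and $\langle c,\det X\rangle=\det X(v)=0$ by \eqref{eq:pair}. The corresponding syzygy
involves only the rank-one matrix $X(v)$, which is killed by one combination of rows and one combination of columns.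
\end{example}

For $d=3$ we have $k=4$. With $m=4$ the symmetric matrices form a space of dimension ten, and there are nine minors. So there is just enough room: we
need the nine minors to be independent and the matrix they leave over to be invertible. Let us aim for $c=I$, the identity. By \eqref{eq:pair}, $\langle I,ll'\rangle$ is
the dot product of the coefficient vectors of $l$ and $l'$. So it is enough that each minor is, up to sign, a product of two mutually
orthogonal entries. The matrix $X(y)$ of Theorem~\ref{thm:A} has this property: its zeros make every minor a single product.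

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The entries $y_1,y_2,y_3,b_1$ of $X$ are independent linear forms, so $u_1,\dots,u_4$ are independent and $m=4$.
The matrix $u_4=X(0,0,0,1)$ is a permutation matrix, hence invertible, so no nonzero element of $W$ kills it.

Up to sign, the nine minors of $X(y)$ are
\[
y_1y_2,\quad y_1y_3,\quad y_2y_3,\quad y_1b_2,\quad y_3b_1,\quad y_2b_3,\quad b_1b_2,\quad b_1b_3,\quad b_2b_3 .
\]
Modulo the first three, the next three are $y_1y_4$, $y_3y_4$, $y_2y_4$. Modulo all $y_iy_j$ with $i<j$, the last three are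
\[
b_1b_2\equiv y_4^2-y_2^2,\qquad b_1b_3\equiv y_4^2-y_1^2,\qquad b_2b_3\equiv y_4^2-y_3^2 .
\]
So the minors span $\langle y_iy_j\ (i<j),\ y_4^2-y_i^2\ (i\le3)\rangle$. A symmetric matrix $c$ pairs to zero with all of these if and only if
$c_{ij}=0$ for $i\ne j$ and $c_{11}=c_{22}=c_{33}=c_{44}$. Thus $C=K\cdot I$, and Proposition~\ref{prop:minors} shows that $\mathscr M=\mathscr M_X$
is minimal with linear $4$-syzygy.
\end{proof}

By the proposition $\ker\kappa$ is spanned by $\omega_I$, and $m_{pq}=\sum_i(u_i)_{pq}u_i$ is obtained by substituting $u_i$ for $y_i$ in $X_{pq}$: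
\begin{align*}
\omega_I&=\hat x_1\wedge\hat a_1\otimes u_1+\hat x_2\wedge\hat a_2\otimes u_2+\hat x_3\wedge\hat a_3\otimes u_3
+\hat x_1\wedge\hat a_2\otimes(-u_1+u_2+u_4)\\
&\quad+\hat x_2\wedge\hat a_3\otimes(-u_2+u_3+u_4)+\hat x_3\wedge\hat a_1\otimes(u_1-u_3+u_4).
\end{align*}

\section{Corank loci and the case $k\le2$}\label{sec:corank}

\subsection{Modules as matrices of linear forms}

Put $V=W^*$, $T=M_1^*$, and let $\varphi:T\to V\otimes M^*$ be the transpose of the multiplication map. Conversely, every linear map
$\varphi:T\to V\otimes M^*$ defines a graded module $M\oplus T^*$ with $W\cdot T^*=0$. For $u\in M$ let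
$\varphi_u:T\to V$ be the contraction of $\varphi$ with $u$, and let $c(u)=\dim\operatorname{coker}\varphi_u$. Since
$(xu)(t)=\langle x,\varphi_u(t)\rangle$, the annihilator of $u$ in $W$ is $(\operatorname{coker}\varphi_u)^*$. So
\[
u\text{ is killed by a nonzero linear form}\iff c(u)\ge1 ,
\]
and $c(u)$ counts the independent forms that kill $u$. For the module $\mathscr M_X$ of Section~\ref{sec:matrices}, $\varphi_u$ is the block matrix $u\oplus u^T$.

Let $n=\dim M$ and let $\mathbb P=\mathbb P(M)\cong\mathbb P^{n-1}$ be the space of lines in $M$, so $H^0(\mathcal O(1))=M^*$. Then $\varphi$ becomes a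
map of bundles $\varphi:T\otimes\mathcal O(-1)\to V\otimes\mathcal O$, equal to $\varphi_u$ at $[u]$. The sets
\[
Z_c=\{[u]\in\mathbb P:c(u)\ge c\}
\]
are closed. Replacing $M$ by $M'\subset M$ replaces $\mathbb P(M)$ by $\mathbb P(M')$, $\varphi$ by its restriction, and $Z_c$ by
$Z_c\cap\mathbb P(M')$.

Identify $(\bigwedge^kW)^*$ with $\bigwedge^kV$ by the determinant pairing. By Laplace expansion,
$\langle w_1\wedge\dots\wedge w_k,\,v\wedge\eta\rangle=\sum_s(-1)^{s-1}\langle w_s,v\rangle\langle w_1\wedge\dots\widehat{w_s}\dots\wedge w_k,\eta\rangle$. So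
the dual of $\kappa$ is
\[
\kappa^*:T\otimes\textstyle\bigwedge^{k-1}V\to\bigwedge^kV\otimes M^*,\qquad t\otimes\eta\mapsto\sum_sv_s\wedge\eta\otimes\ell_s
\quad\text{if }\varphi(t)=\sum_sv_s\otimes\ell_s .
\]
Let $P_k(\varphi)=\operatorname{coker}\kappa^*$. Then $\ker\kappa\cong P_k(\varphi)^*$: there is a linear $k$-syzygy if and only if $P_k(\varphi)\ne0$. Moreover $\kappa^*$
is the map on global sections of
\begin{equation}\label{eq:first}
T\otimes\textstyle\bigwedge^{k-1}V\otimes\mathcal O\to\bigwedge^kV\otimes\mathcal O(1),\qquad t\otimes\eta\mapsto\varphi(t)\wedge\eta .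
\end{equation}

\subsection{The conjecture holds for $k\le2$}

For $k=1$ we have $M=Ku$, and a nonzero element $x\otimes u$ of $\ker\kappa$ means $xu=0$ with $x\ne0$.

Let $k=2$ and let $\mathscr M$ be minimal with $m=2$. If independent $x,x'\in W$ killed some $u\ne0$, then $x\wedge x'\otimes u$ would be a linear syzygy in
$\bigwedge^2W\otimes Ku$, against minimality. So $Z_2=\emptyset$. Suppose some $u_0\in M$ is killed by no nonzero form. Then $u_0\ne0$ and $Z_1$ is a proper closed subset of $\mathbb P^1$, hence
finite. We show that then $P_2(\varphi)=0$, which is a contradiction.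

Consider the complex on $\mathbb P^1$
\[
D^2T\otimes\mathcal O(-1)\xrightarrow{\ \delta\ }T\otimes V\otimes\mathcal O\xrightarrow{\ \varepsilon\ }\textstyle\bigwedge^2V\otimes\mathcal O(1),
\]
where $D^2T$ is the divided power, $\varepsilon(t\otimes v)=\varphi(t)\wedge v$, $\delta(t^{(2)})=t\otimes\varphi(t)$ and
$\delta(tt')=t\otimes\varphi(t')+t'\otimes\varphi(t)$. At every point the image of $\varphi_u$ has codimension at most one in $V$, so
$\varphi_u(T)\wedge V=\bigwedge^2V$ and $\varepsilon$ is surjective. Near a point outside $Z_1$ the map $\varphi$ is a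
split surjection: $T=V\oplus N$ with $\varphi$ the identity on $V$ and $0$ on $N$ (we suppress the local trivialization of $\mathcal O(1)$). Then $\ker\varepsilon$ is generated by
the elements $t\otimes v=\delta(tv)$ with $t\in N$, $v\in V$, and by $v\otimes v=\delta(v^{(2)})$ and $v\otimes v'+v'\otimes v=\delta(vv')$ with $v,v'\in V$. So
the complex is exact in the middle outside the finite set $Z_1$.

The cokernel $P_2(\varphi)$ of $H^0(\varepsilon)$ embeds in $H^1(\ker\varepsilon)$. Since $\ker\varepsilon/\operatorname{im}\delta$ has finite support, it has no $H^1$, and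
$H^1(\operatorname{im}\delta)\to H^1(\ker\varepsilon)$ is onto. Finally $H^1(\operatorname{im}\delta)$ is a quotient of $H^1(D^2T\otimes\mathcal O(-1))=0$. So $P_2(\varphi)=0$. This proves Theorem~\ref{thm:B} for $k\le2$.

\section{A complex on $\mathbb P(M)$}\label{sec:complex}

\subsection{Definition and local structure}

The argument on $\mathbb P^1$ extended \eqref{eq:first} to the left by terms without higher cohomology and then controlled the homology
by the corank of $\varphi$. For arbitrary $k$ the extension is as follows. For a map $\varphi:E\to E'$ of vector bundles on a scheme let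
\[
G^k(\varphi)_j=D^jE\otimes\textstyle\bigwedge^{k-j}E',\qquad
d\Big(\prod_it_i^{(j_i)}\otimes\eta\Big)=\sum_it_i^{(j_i-1)}\prod_{l\ne i}t_l^{(j_l)}\otimes\varphi(t_i)\wedge\eta ,
\]
for $0\le j\le k$, where $D^j$ is the $j$-th divided power; the other terms are zero. So $d$ is the comultiplication $D^jE\to D^{j-1}E\otimes E$ followed by $\varphi$ and exterior
multiplication. We have $d^2=0$, because $\varphi(t_i)\wedge\varphi(t_l)$ is alternating. For
$\varphi:T\otimes\mathcal O(-1)\to V\otimes\mathcal O$ on $\mathbb P$ this gives
$G^k_j=D^jT\otimes\bigwedge^{k-j}V\otimes\mathcal O(-j)$. We put $F^k=G^k(\varphi)\otimes\mathcal O(1)$. Its last map is \eqref{eq:first}, so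
\[
P_k(\varphi)=\operatorname{coker}\big(H^0(F^k_1)\to H^0(F^k_0)\big).
\]

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] $H^i(\mathbb P,F^k_j)=0$ for $i\ge1$ and $0\le j\le n$.
\item[(b)] $G^k(\varphi'\oplus\varphi'')\cong\bigoplus_{k'+k''=k}G^{k'}(\varphi')\otimes G^{k''}(\varphi'')$.
\item[(c)] Over a local ring, if $\varphi=\mathrm{id}_U\oplus\varphi'$ with $U$ free, then $G^k(\varphi')$ is a direct summand of $G^k(\varphi)$ with
contractible complement. In particular $G^l(\mathrm{id}_U)$ is contractible for $l\ge1$.
\item[(d)] The homology sheaves of $F^k$ satisfy $\operatorname{supp}\mathcal H_j(F^k)\subset Z_{k-j}$.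
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $F^k_j$ is a sum of copies of $\mathcal O(1-j)$ on $\mathbb P^{n-1}$, and $1-j>-n$.

(b) The terms agree because $D^j(E'\oplus E'')=\bigoplus_{j'+j''=j} D^{j'}E'\otimes D^{j''}E''$, and similarly for exterior powers. Moving $\varphi''(t)$ past
$\eta'\in\bigwedge^{k'-j'}$ costs $(-1)^{k'-j'}$, whereas the tensor product of complexes has the sign $(-1)^{j'}$. The discrepancy $(-1)^{k'}$ is removed by multiplying the
summand with indices $k',j',j''$ by $(-1)^{k'j''}$.

(c) By (b), $G^k(\varphi)\cong\bigoplus_lG^l(\mathrm{id}_U)\otimes G^{k-l}(\varphi')$, and the summand $l=0$ is $G^k(\varphi')$. A tensor product with a contractible factor is contractible, so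
it is enough that $G^l(\mathrm{id}_U)$ is contractible for $l\ge1$. Again by (b) we may assume that $U$ has rank one, generated by $t$. Then the complex is
$D^lU\to D^{l-1}U\otimes U$, $t^{(l)}\mapsto t^{(l-1)}\otimes t$, an isomorphism.

(d) Near a point $p$ of corank $c$, row and column operations bring $\varphi$ to the form $\mathrm{id}_U\oplus\varphi'$, where the target of $\varphi'$
has rank $c$. By (c) the complex is locally homotopy equivalent to $G^k(\varphi')$, whose $j$-th term contains the factor $\bigwedge^{k-j}$ of a module of rank $c$. It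
vanishes if $c<k-j$.
\end{proof}

Divided powers are essential in (c): with symmetric powers the rank-one map would be multiplication by $l$, which is not invertible in all characteristics.

\subsection{Two criteria}

We use the convention that $\dim\emptyset<0$, and that a bound $\dim Y\le e$ with $e<0$ means $Y=\emptyset$. Recall that a coherent sheaf has no cohomology in degrees above the dimension of its support.
Both criteria break $F^k$ into short exact sequences. If the homology sheaves have small enough support, nothing survives; if the lowest nonzero one has the right dimension, its cohomology is seen in $P_k(\varphi)$.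

\begin{lemma}[Vanishing]\label{lem:van}
If $\dim Z_{k-j}<j$ for all $0\le j\le n-1$, then $P_k(\varphi)=0$; that is, there is no linear $k$-syzygy.
\end{lemma}

\begin{proof}
Write $F=F^k$, $K_j=\ker(F_j\to F_{j-1})$ for $j\ge1$, $B_j=\operatorname{im}(F_{j+1}\to F_j)$, and $\mathcal H_j=\mathcal H_j(F)$. By
Lemma~\ref{lem:facts}(d), $\mathcal H_0=0$ and $H^j(\mathcal H_j)=0$ for $1\le j\le n-1$. So $0\to K_1\to F_1\to F_0\to0$ is exact and $P_k(\varphi)$ embeds in $H^1(K_1)$. We show $H^j(K_j)=0$ for all $j\ge1$ by descending induction. For $j\ge n$ this holds since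
$\dim\mathbb P=n-1$. For $1\le j\le n-1$ consider
\[
0\to B_j\to K_j\to\mathcal H_j\to0,\qquad 0\to K_{j+1}\to F_{j+1}\to B_j\to0 .
\]
As $H^j(F_{j+1})=0$ by Lemma~\ref{lem:facts}(a), the second sequence embeds $H^j(B_j)$ in $H^{j+1}(K_{j+1})=0$. Then the first gives $H^j(K_j)=0$.
\end{proof}

\begin{lemma}[Nonvanishing]\label{lem:nonvan}
Let $F'$ be a direct summand of the complex $F^k$ and let $1\le s\le n-1$. If $\mathcal H_j(F')=0$ for $j<s$ and
$\dim\operatorname{supp}\mathcal H_j(F')\le s$ for all $j$, then $P_k(\varphi)$ surjects onto $H^s(\mathbb P,\mathcal H_s(F'))$.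
\end{lemma}

\begin{proof}
$P_k(\varphi)$ surjects onto $P'=\operatorname{coker}(H^0F_1'\to H^0F_0')$, because $F'$ is a summand. The terms of $F'$ inherit the vanishing of
Lemma~\ref{lem:facts}(a). Define $K_j,B_j,\mathcal H_j$ as above, but for $F'$. Since $\mathcal H_0=0$ and $H^1(F_1')=0$, we have $P'\cong H^1(K_1)$. For $1\le j<s$ we have $B_j=K_j$, and
$0\to K_{j+1}\to F'_{j+1}\to K_j\to0$ together with $H^{j+1}(F'_{j+1})=0$ gives a surjection $H^j(K_j)\to H^{j+1}(K_{j+1})$. Hence
$P'$ surjects onto $H^s(K_s)$.

The sequence $H^s(K_s)\to H^s(\mathcal H_s)\to H^{s+1}(B_s)$ is exact, so it remains to show $H^{s+1}(B_s)=0$. We show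
$H^i(B_{i-1})=0$ for all $i\ge s+1$ by descending induction; it is clear for $i\ge n$. Let $s+1\le i\le n-1$. From $0\to K_i\to F_i'\to B_{i-1}\to0$ and
$H^i(F_i')=0$ we see that $H^i(B_{i-1})$ embeds in $H^{i+1}(K_i)$. In the exact sequence
$H^{i+1}(B_i)\to H^{i+1}(K_i)\to H^{i+1}(\mathcal H_i)$ the first term vanishes by induction and the last because
$\dim\operatorname{supp}\mathcal H_i\le s<i+1$.
\end{proof}

\subsection{What a counterexample should look like}\label{ss:look}

Let $k=m\ge2$. By Lemma~\ref{lem:van} with $n=m$, a linear $m$-syzygy requires $\dim Z_c\ge m-c$ for some $1\le c\le m$. If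
$R_1\to M$ is not an epimorphism, then $Z_1\ne\mathbb P$, so $c=1$ is excluded. On the other hand, Lemma~\ref{lem:van} with $n=m-1$ shows that $\mathscr M$ has no linear
$m$-syzygy over a hyperplane $H=\mathbb P(M')$ if
\begin{equation}\label{eq:min}
\dim(H\cap Z_c)\le m-1-c\qquad\text{for }2\le c\le m .
\end{equation}
To have this sufficient condition for every $H$, we look for $\varphi$ with $\dim Z_c\le m-c$ for all $c\ge2$ and equality for some such $c$, but such that no hyperplane contains a component of $Z_c$ of dimension $m-c$. For $m=2$ this is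
impossible: $Z_2$ would consist of points of $\mathbb P^1$, and these are hyperplanes. For $m=3$ it leaves room only for $c=2$, with $Z_2$ a plane
curve without lines; for $c=3$ we would get points, and these lie on lines. A natural way to make the corank jump by two along a hypersurface is to use two square blocks
$\varphi_1\oplus\varphi_2$ with the same determinant.

\section{Square blocks}\label{sec:blocks}

Let $\varphi:T\otimes\mathcal O(-1)\to V\otimes\mathcal O$ be square, $\dim T=\dim V=d$, with $\det\varphi\ne0$. Let $Z$ be the scheme $\{\det\varphi=0\}$ and put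
\[
\tau=\operatorname{coker}\varphi,\qquad
\tau'=\operatorname{coker}\big(\varphi^T:V^*\otimes\mathcal O(-1)\to T^*\otimes\mathcal O\big).
\]
Up to and including Lemma~\ref{lem:block} we work on the open subset of $\mathbb P$ where the corank of $\varphi$ is at most one. There, locally, $\varphi=\mathrm{id}\oplus(f)$, where $f$ is a local equation of $Z$ and a nonzerodivisor. So $\tau$ is a line bundle
on $Z$, and so is the kernel $\lambda$ in the exact sequence of bundles on $Z$
\begin{equation}\label{eq:four}
0\to\lambda\to T\otimes\mathcal O_Z(-1)\to V\otimes\mathcal O_Z\to\tau\to0 .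
\end{equation}

\begin{lemma}\label{lem:block}
On the open set where $\varphi$ has corank at most one:
\begin{enumerate}
\item[(a)] $\lambda\cong\tau(-d)$ and $\tau\otimes\tau'\cong\mathcal O_Z(d-1)$.
\item[(b)] For $l\ge1$ the complex $G^l(\varphi)$ is locally homotopy equivalent to $\mathcal O\xrightarrow{f}\mathcal O$ in degrees $l$ and $l-1$.
\item[(c)] $\mathcal H_0(G^1(\varphi))=\tau$ and $\mathcal H_1(G^2(\varphi))\cong\lambda\otimes\tau\cong\tau^2(-d)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Taking determinants in \eqref{eq:four} gives $\lambda\cong\mathcal O_Z(-d)\otimes\tau$. Dualizing \eqref{eq:four} and twisting by $-1$ shows that $\lambda^{-1}(-1)$ is the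
cokernel of $\varphi^T$ on $Z$; as $\tau'$ is killed by the equation of $Z$, this is $\tau'$. So $\tau\otimes\tau'\cong\tau\otimes\tau^{-1}(d)(-1)=\mathcal O_Z(d-1)$.

(b) By Lemma~\ref{lem:facts}(c), $G^l(\varphi)$ is locally equivalent to $G^l((f))$. With generators $t',v'$ of the source and target of the block $(f)$ this is
$t'^{(l)}\mapsto f\,t'^{(l-1)}\otimes v'$.

(c) The complex $G^1(\varphi)$ is $\varphi$ itself. For the second statement consider the natural map
\[
\theta:T\otimes V\otimes\mathcal O(-1)\to T\otimes\mathcal O_Z(-1)\otimes\tau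
\]
on the middle term of $G^2(\varphi)$. It kills the image of $D^2T\otimes\mathcal O(-2)$, which is generated by elements $t\otimes\varphi(t)$ and
$t\otimes\varphi(t_1)+t_1\otimes\varphi(t)$, because $\varphi(t)$ is zero in $\tau$. So $\theta$ induces a map on $\mathcal H_1(G^2(\varphi))$. Locally, by (b) and since $G^2((f))$ is a
summand of $G^2(\varphi)$ with contractible complement, $\mathcal H_1\cong\mathcal O_Z$ is generated by the class of $t'\otimes v'$. Its image is $t'|_Z\otimes[v']$, where $t'|_Z$
generates $\lambda$ and $[v']$ generates $\tau$. So $\theta$ maps $\mathcal H_1$ isomorphically onto $\lambda\otimes\tau$.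
\end{proof}

The lowest homology of a factor $G^1$ is thus in degree $0$ and that of a factor $G^2$ in degree $1$. By tensoring such factors we can place a line bundle in any homological degree.

\begin{lemma}\label{lem:kunneth}
Let $\varphi=\bigoplus\varphi_i$ with $\varphi_i$ square of size $d_i$ and $\det\varphi_i\ne0$; put
$Z_i=\{\det\varphi_i=0\}$, $\tau_i=\operatorname{coker}\varphi_i$. Let $k_i\in\{1,2\}$, $k=\sum k_i$, $s=\#\{i:k_i=2\}$,
and let $Y=\bigcap Z_i$ as a scheme. Assume that all $\varphi_i$ have corank at most one at each point of $Y$. Then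
$F'=\bigotimes G^{k_i}(\varphi_i)\otimes\mathcal O(1)$ is a direct summand of $F^k$, all $\mathcal H_j(F')$ are supported on $Y$,
$\mathcal H_j(F')=0$ for $j<s$, and
\begin{equation}\label{eq:Hs}
\mathcal H_s(F')\cong\Big(\bigotimes_{k_i=2}\tau_i^2(-d_i)\otimes\bigotimes_{k_i=1}\tau_i\Big)(1)\Big|_Y .
\end{equation}
\end{lemma}

\begin{proof}
$F'$ is a summand by Lemma~\ref{lem:facts}(b). At a point off $Y$ some $\varphi_i$ is an isomorphism, $G^{k_i}(\varphi_i)$ is contractible by
Lemma~\ref{lem:facts}(c), and $F'$ is exact. At a point of $Y$, by Lemma~\ref{lem:block}(b), $F'$ is locally equivalent to the tensor product of complexes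
$\mathcal O\xrightarrow{f_i}\mathcal O$ in degrees $k_i,k_i-1$. It has no homology below degree $\sum(k_i-1)=s$. Multiplying cycles gives a map
\[
\bigotimes_i\mathcal H_{k_i-1}\big(G^{k_i}(\varphi_i)\big)\otimes\mathcal O(1)\to\mathcal H_s(F')
\]
of sheaves on the neighborhood of $Y$ where all $\varphi_i$ have corank at most one. It is an isomorphism: both sides vanish off $Y$, and at points of $Y$ the lowest homology of the tensor product is $\bigotimes\mathcal O/(f_i)=\mathcal O_Y$. Now use Lemma~\ref{lem:block}(c).
\end{proof}

\section{The case $k=3$}\label{sec:three}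

Following Section~\ref{ss:look}, we look for two square blocks $\varphi_1,\varphi_2$ of size $d$ on $\mathbb P^2$ with
the same determinantal curve $Z$, which we take smooth, with cokernels $\tau_1,\tau_2$ line bundles on $Z$. With
$(k_1,k_2)=(2,1)$ we have $s=1=\dim Z$, and by Lemma~\ref{lem:nonvan} we want $H^1(Z,L)\ne0$ for $L=\tau_1^2\tau_2(1-d)$. Which $d$ can
work? From $0\to\mathcal O(-1)^d\to\mathcal O^d\to\tau_i\to0$ we get $\chi(\tau_i)=d$, so $\deg\tau_i=d+g-1=d(d-1)/2$ and $\deg L=d(d-1)/2$. If $H^1(L)\ne0$, then
$\deg L\le2g-2=d(d-3)$, which means $d\ge5$; and for $d=5$ it forces $L$ to be the canonical bundle. So we take quintics and prescribe $L=K_Z=\mathcal O_Z(2)$, that is,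
$\tau_1^2\tau_2\cong\mathcal O_Z(6)$.

\subsection{The line bundles}

Let $\dim M=3$ and let $Z\subset\mathbb P^2=\mathbb P(M)$ be a smooth quintic, which exists by Bertini's theorem. Then $g=6$ and $K_Z=\mathcal O_Z(2)$. The locus $\Theta\subset\operatorname{Pic}^5(Z)$ of effective classes
is the image of $Z^5$, so it is closed of dimension at most $5<6=\dim\operatorname{Pic}^5(Z)$. The map
\[
q:\operatorname{Pic}^5(Z)\to\operatorname{Pic}^5(Z),\qquad q(F)=\mathcal O_Z(3)\otimes F^{-2}
\]
is finite and surjective, since multiplication by $-2$ on the Jacobian is an isogeny in every characteristic. So $q^{-1}(\Theta)$ also has dimension at most $5$, and there is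
$F\notin\Theta\cup q^{-1}(\Theta)$. Put $G=q(F)$. Then $h^0(F)=h^0(G)=0$, and $\chi(F)=\chi(G)=5+1-6=0$ gives $h^1(F)=h^1(G)=0$. Let
\[
\tau_1=F(1),\quad\tau_2=G(1),\qquad\text{so}\qquad \tau_1^2\tau_2=F^2\otimes G\otimes\mathcal O_Z(3)\cong\mathcal O_Z(6).
\]

\subsection{The matrices}

We claim that each $\tau_i$ is the cokernel of a map $\varphi_i:\mathcal O(-1)^5\to\mathcal O^5$ on $\mathbb P^2$.
Recall that a coherent sheaf $\mathcal F$ on projective space is $0$-regular if $H^i(\mathcal F(-i))=0$ for all $i>0$; then $\mathcal F$ is globally generated and $H^i(\mathcal F(j))=0$ for $i>0$ and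
$j\ge-i$ (Castelnuovo--Mumford).

Write $\tau=\tau_i$. Since $H^1(\tau(-1))=0$, the sheaf $\tau$ is $0$-regular. It is globally generated, $H^1(\tau)=0$, and $V_i=H^0(\tau)$ has dimension $\chi(\tau)=10-5=5$. The kernel $\mathcal K$ of
$V_i\otimes\mathcal O\to\tau$ is a bundle of rank $5$, because $\tau$ is a line bundle on a divisor. As the map on global sections is the identity of $V_i=H^0(\tau)$ and $H^1(\mathcal O)=0$, we have
$H^1(\mathcal K)=0$. Also $H^2(\mathcal K(-1))=0$, because it lies between $H^1(\tau(-1))=0$ and $V_i\otimes H^2(\mathcal O(-1))=0$. So $\mathcal K(1)$ is $0$-regular, hence globally generated, and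
\[
h^0(\mathcal K(1))=\chi(\mathcal K(1))=5\cdot3-\chi(\tau(1))=15-(15-5)=5 .
\]
Put $T_i=H^0(\mathcal K(1))$. The evaluation map $T_i\otimes\mathcal O\to\mathcal K(1)$ is a surjection of bundles of rank $5$, hence an isomorphism. This gives $\varphi_i:T_i\otimes\mathcal O(-1)\cong\mathcal K\to V_i\otimes\mathcal O$. Its determinant is a nonzero quintic form that vanishes exactly on
the irreducible quintic $Z$, so it is an equation of $Z$. Since $\tau$ is a line bundle on $Z$, $\varphi_i$ has corank exactly one on $Z$.

\subsection{The module}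

Let $\varphi=\varphi_1\oplus\varphi_2$, with $T=T_1\oplus T_2$ and $V=V_1\oplus V_2$, and take the module that it defines. Then $r=\dim V=10$, and $c=2$ on $Z$, $c=0$ off $Z$.

\emph{Syzygy.} Apply Lemma~\ref{lem:kunneth} with $(k_1,k_2)=(2,1)$, $s=1$, $Y=Z$. By \eqref{eq:Hs},
$\mathcal H_1(F')\cong\tau_1^2\tau_2(-5)(1)=\mathcal O_Z(2)=K_Z$, and $H^1(Z,K_Z)\ne0$. All homology of $F'$ is supported on $Z$, of dimension $1=s$, so Lemma~\ref{lem:nonvan} with $n=3$ gives $P_3(\varphi)\ne0$.

\emph{Minimality.} Let $M'\subset M$ have dimension two. On the line $\mathbb P(M')$ the set $Z_3$ is empty, and $Z_2=Z\cap\mathbb P(M')$ is finite because $Z$ is irreducible and not a line. So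
Lemma~\ref{lem:van} with $n=2$, $k=3$ shows that there is no linear $3$-syzygy over $M'$.

\emph{Not an epimorphism.} If $[u]\notin Z$, then $c(u)=0$ and no nonzero form kills $u$.

\medskip
This proves Theorem~\ref{thm:B} for $k=3$.

\section{The case $k\ge4$}\label{sec:general}

\subsection{The construction}

Let $k=m\ge4$ and $\dim M=m$. Start with $m=4$. Take a square block $\varphi_1$ of size $d$ on $\mathbb P^3$ and $\varphi_2=\varphi_1^T$, with degrees $(k_1,k_2)=(2,2)$. By
Lemma~\ref{lem:block}(a), the unknown line bundles cancel: \eqref{eq:Hs} becomes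
\[
(\tau_1\tau_2)^2(-2d)(1)\cong\mathcal O_Z(2(d-1)-2d+1)=\mathcal O_Z(-1),
\]
if all coranks of $\varphi_1$ on the surface $Z$ are at most one. Now $\omega_Z=\mathcal O_Z(d-4)$, so $H^2(\mathcal O_Z(-1))$ is dual to $H^0(\mathcal O_Z(d-3))$,
which is nonzero exactly for $d\ge3$. So $3\times3$ matrices are the first to work, and $\varphi_u$ has the shape $u\oplus u^T$ that we met in Section~\ref{sec:matrices}. (On $\mathbb P^2$ with
degrees $(2,1)$ the transpose does not help: there $L\cong\tau_1$, and $H^1(\tau_1)=0$.)

When $m$ grows by one, both $k$ and $\dim\mathbb P(M)$ grow by one. We compensate by adding a block $\psi$ with $k_i=1$: it raises $k$ by one, does not change $s=2$, and imposes one more equation on the common zero locus $Y$ of the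
determinants, whose dimension therefore remains $2$. A $1\times1$ block would put $Y$ into a hyperplane and destroy \eqref{eq:min}, so we use $2\times2$ blocks.

Thus let $\varphi_1$ be a $3\times3$ matrix of linear forms on $\mathbb P^{m-1}=\mathbb P(M)$, let $\varphi_2=\varphi_1^T$, let $\psi_1,\dots,\psi_{m-4}$ be $2\times2$ matrices of linear
forms, and let
\[
\varphi=\varphi_1\oplus\varphi_2\oplus\bigoplus_{i=1}^{m-4}\psi_i,\qquad r=6+2(m-4)=2m-2 .
\]
Put $\Phi_a=\{\operatorname{corank}\varphi_1\ge a\}$, $Z=\Phi_1$, $Q_i=\{\det\psi_i=0\}$, $\Psi_i=\{\psi_i=0\}$, and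
$Y_I=Z\cap\bigcap_{i\in I}Q_i$ for $I\subset\{1,\dots,m-4\}$.

\begin{proposition}\label{prop:AB}
The matrices $\varphi_1,\psi_1,\dots,\psi_{m-4}$ can be chosen so that
\begin{enumerate}
\item[(A)] for all $a\in\{0,1,2,3\}$ and $b_i\in\{0,1,2\}$, the locus where $\operatorname{corank}\varphi_1\ge a$ and $\operatorname{corank}\psi_i\ge b_i$ for all $i$ has dimension
at most $m-1-a^2-\sum b_i^2$;
\item[(B)] every $Y_I$ is irreducible of dimension $m-2-|I|$ and lies in no hyperplane.
\end{enumerate}
\end{proposition}

The two conditions have different roles. Condition (A) says that the coranks are distributed as expected. Condition (B) makes hyperplane sections of the loci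
$Y_I$ drop in dimension, which is what \eqref{eq:min} needs. The proof occupies the next two subsections.

\subsection{Choice of $\varphi_1$}

Let $\varphi_1\in\operatorname{Hom}(M,\operatorname{Mat}_3)$ be general.

\emph{Dimension of $\Phi_a$.} For fixed $u\ne0$ the evaluation $\varphi_1\mapsto\varphi_{1,u}$ is surjective onto $\operatorname{Mat}_3$, where corank $\ge a$ has codimension
$a^2$. So the incidence variety of pairs $(\varphi_1,[u])$ with $\operatorname{corank}\varphi_{1,u}\ge a$ has codimension $a^2$ in $\operatorname{Hom}(M,\operatorname{Mat}_3)\times\mathbb P^{m-1}$, and its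
general fiber over $\operatorname{Hom}(M,\operatorname{Mat}_3)$ has dimension at most $m-1-a^2$. So $\dim\Phi_a\le m-1-a^2$; in particular $\det\varphi_1\ne0$.

\emph{$Z$ is irreducible.} Let $\mathcal X=\{([u],[t])\in\mathbb P^{m-1}\times\mathbb P^2:\varphi_{1,u}(t)=0\}$. It surjects onto $Z$ and is cut out by three equations, so all its components
have dimension at least $m-2$. For fixed $t\ne0$ the map $\varphi_1\mapsto(u\mapsto\varphi_{1,u}(t))$ is surjective onto $\operatorname{Hom}(M,K^3)$, where rank $\le2$ has codimension $m-2$ and rank $\le1$ has codimension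
$2(m-1)>2$. So for general $\varphi_1$ the rank is never $\le1$, and it is two only for $[t]$ in a closed set of dimension at most $2-(m-2)=4-m$. Over the open set of $[t]$ with rank three, the fibers of $\mathcal X$ are
$\mathbb P^{m-4}$'s, and this part of $\mathcal X$ is irreducible of dimension $m-2$. The exceptional $[t]$ occur only for $m=4$; they are finite in number, and the fiber is $\mathbb P^1$, of dimension
$1<m-2$. So $\mathcal X$ is the closure of its open part, and $\mathcal X$ and $Z$ are irreducible. As $Z$ is a hypersurface, $\dim Z=m-2$.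

\emph{$Z$ lies in no hyperplane.} Otherwise $Z$ is a hyperplane and $\det\varphi_1$ is the cube of a linear form. The cubes form a closed subset of the space of cubic forms, and $\det\operatorname{diag}(y_1,y_2,y_3)$ is not a
cube. So a general determinant is not a cube.

\subsection{Choice of the $\psi_i$}

Write $\psi=\begin{pmatrix}l_1&l_2\\l_3&l_4\end{pmatrix}$ and $Q=\{l_1l_4=l_2l_3\}$. Call a condition on $\psi$ \emph{generic} if, for $(l_1,l_2,l_3)$ in a dense open subset of $(M^*)^3$,
it holds for all $l_4$ in a dense open subset of $M^*$ that may depend on $l_1,l_2,l_3$. Finitely many generic conditions can be satisfied simultaneously.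

\begin{lemma}\label{lem:gen1}
Let $X\subset\mathbb P^{m-1}$ be closed. The conditions $\dim(X\cap Q)\le\dim X-1$ and $\dim(X\cap\{\psi=0\})\le\dim X-4$ are generic.
\end{lemma}

\begin{proof}
Choose a point $p$ on each component of $X$. For general $l_1$ we have $l_1(p)\ne0$ for all these points, and then $p\notin Q$ for $l_4$ in a dense open set; so no component lies in $Q$. For the second condition, evaluation of $(l_1,l_2,l_3)$ at any point is surjective onto
$K^3$, so $X\cap\{l_1=l_2=l_3=0\}$ has dimension at most $\dim X-3$ for general $(l_1,l_2,l_3)$. Then choose $l_4$ to be nonzero at one point of each of its components.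
\end{proof}

\begin{lemma}\label{lem:gen2}
Let $X\subset\mathbb P^{m-1}$ be closed and irreducible of dimension $e\ge3$ and in no hyperplane. It is a generic condition that $X\cap Q$ is irreducible of dimension $e-1$ and lies in no hyperplane.
\end{lemma}

The idea is that, for fixed $l_1,l_2,l_3$, the equation $l_4/l_1=l_2l_3/l_1^2$ of $Q$ is linear in $l_4$. So where $l_1\ne0$ the sets $X\cap Q$ are the general hyperplane sections of a graph over $X$, and a Bertini
theorem applies.

\begin{proof}
For general $(l_1,l_2)$ we have $\dim(X\cap\{l_1=l_2=0\})\le e-2$, and likewise for $(l_1,l_3)$. So for $(l_1,l_2,l_3)$ in a dense open set,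
\begin{equation}\label{eq:star}
\dim\big(X\cap\{l_1=l_2l_3=0\}\big)\le e-2 .
\end{equation}
Fix such $(l_1,l_2,l_3)$, with $l_1\neq 0$; since $X$ lies in no hyperplane, $X\not\subset\{l_1=0\}$. For every $l_4$ we have $X\not\subset Q$: otherwise $X\cap\{l_1=0\}$, which has dimension $e-1$, would lie in $\{l_2l_3=0\}$, against \eqref{eq:star}. So $X\cap Q$ is nonempty with all components
of dimension $e-1$, and since $X\cap Q\cap\{l_1=0\}\subset X\cap\{l_1=l_2l_3=0\}$, none of them lies in $\{l_1=0\}$.

\emph{Irreducibility.} Let $X^\circ=X\setminus\{l_1=0\}$ and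
\[
f=\Big(\frac{y_1}{l_1},\dots,\frac{y_m}{l_1},\frac{l_2l_3}{l_1^2}\Big):X^\circ\to\mathbb A^{m+1},
\]
where $y_1,\dots,y_m$ is a basis of $M^*$. This map is injective, so $\dim\overline{f(X^\circ)}=e\ge2$. Jouanolou's Bertini theorem \cite[Thm.~6.3(4)]{Jou} says: if $X^\circ$ is irreducible over an algebraically closed
field (of any characteristic) and $\dim\overline{f(X^\circ)}\ge2$, then $f^{-1}(H)$ is irreducible for general affine hyperplanes $H$. With coordinates $z_1,\dots,z_{m+1}$ on $\mathbb A^{m+1}$, a general $H$ is given by $\beta_0+\sum_{i\le m}\beta_iz_i=z_{m+1}$. If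
$l_1=\sum c_iy_i$, then $\sum c_i(y_i/l_1)=1$, so $f^{-1}(H)$ is the set
\[
\frac{l_4}{l_1}=\frac{l_2l_3}{l_1^2}\quad\text{in }X^\circ,\qquad l_4=\sum(\beta_i+\beta_0c_i)y_i ,
\]
that is, $X^\circ\cap Q$. The linear map $(\beta_0,\dots,\beta_m)\mapsto l_4$ is surjective onto $M^*$, hence open. So $X^\circ\cap Q$ is irreducible for $l_4$ in a dense open set. As every component of $X\cap Q$ meets $X^\circ$, also $X\cap Q$ is
irreducible.

\emph{Nondegeneracy.} Let $\mathcal U\subset X^m$ be the set of $(p_1,\dots,p_m)$ that span $\mathbb P^{m-1}$ and satisfy $l_1(p_s)\ne0$ for all $s$. It is open, and nonempty because $X$ is irreducible and lies in no hyperplane, so that $X^\circ$ is dense in $X$ and spans $\mathbb P^{m-1}$. So $\mathcal U$ is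
irreducible of dimension $me$. For $(p_s)\in\mathcal U$ there is exactly one $l_4\in M^*$ such that $Q$ contains all $p_s$: the values $l_2l_3/l_1$ are prescribed on a basis of $M$ consisting of representatives of the $p_s$. This defines a morphism
$\mathcal U\to M^*$. Its fiber over $l_4$ lies in $(X\cap Q)^m$, which has dimension $m(e-1)$. So the image has dimension at least $me-m(e-1)=m$, and contains a dense open subset of $M^*$. For $l_4$ in this
subset, $X\cap Q$ contains $m$ points that span $\mathbb P^{m-1}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:AB}]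
Fix a general $\varphi_1$ and choose $\psi_1,\psi_2,\dots$ successively. In step $i$ apply Lemma~\ref{lem:gen1} to all intersections of some $\Phi_a$ (where $\Phi_0=\mathbb P^{m-1}$) with some of the sets $Q_l,\Psi_l$, $l<i$.
The locus $\operatorname{corank}\psi_i\ge b$ is $\mathbb P^{m-1}$, $Q_i$, $\Psi_i$ for $b=0,1,2$, so each such condition lowers the dimension by at least $b^2$, and (A) follows by induction. In the same step apply Lemma~\ref{lem:gen2} to all $Y_I$ with
$I\subset\{1,\dots,i-1\}$. By induction, starting with $Y_\emptyset=Z$, the set $Y_I$ is irreducible, lies in no hyperplane, and has dimension $m-2-|I|\ge m-2-(m-5)=3$, as required. This gives (B).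
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B} for $k=m\ge4$}

Fix $\varphi_1,\psi_i$ as in Proposition~\ref{prop:AB}. By (A), $\det\varphi_1$ and all $\det\psi_i$ are nonzero.

\emph{Linear $m$-syzygy.} Take degree $2$ for each of $\varphi_1,\varphi_2$ and degree $1$ for each $\psi_i$. The sum is $4+(m-4)=m$, and $s=2$. Let $Y$ be the scheme $Z\cap Q_1\cap\dots\cap Q_{m-4}$, where $Z$ is
given by $\det\varphi_1=\det\varphi_2$. By (B) it is nonempty of dimension $2$. It is defined by $m-3$ forms in $\mathbb P^{m-1}$, so it is a complete intersection of type $(3,2^{m-4})$. In particular it is Cohen--Macaulay with dualizing sheaf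
\[
\omega_Y=\mathcal O_Y\big(3+2(m-4)-m\big)=\mathcal O_Y(m-5).
\]
By (A), the set of points of $Y$ where $\varphi_1$ has corank $\ge2$ has dimension at most $m-1-4-(m-4)<0$, and the set where some $\psi_i$ vanishes has dimension at most $m-1-1-(m-5)-4<0$. So all blocks have corank at most one along $Y$,
and Lemma~\ref{lem:kunneth} applies. Let $\tau_i=\operatorname{coker}\varphi_i$, $\sigma_i=\operatorname{coker}\psi_i$, $\sigma_i'=\operatorname{coker}\psi_i^T$. On $Y$, Lemma~\ref{lem:block}(a) gives $\tau_1\tau_2\cong\mathcal O_Y(2)$ and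
$\sigma_i\sigma_i'\cong\mathcal O_Y(1)$. So by \eqref{eq:Hs}
\[
\mathcal H_2(F')\cong\tau_1^2\tau_2^2(-6)\otimes\bigotimes_i\sigma_i\otimes\mathcal O_Y(1)\cong\bigotimes_i\sigma_i\otimes\mathcal O_Y(-1)=:\mathcal L .
\]
Serre duality on $Y$ gives
\[
H^2(Y,\mathcal L)^*\cong H^0(Y,\mathcal L^{-1}\otimes\omega_Y)=H^0\Big(Y,\bigotimes_i\sigma_i^{-1}(m-4)\Big)=H^0\Big(Y,\bigotimes_i\sigma_i'\Big)\ne0,
\]
because each of the $m-4$ line bundles $\sigma_i'$ is globally generated on $Y$, hence so is their product (which is $\mathcal O_Y$ for $m=4$), and $Y\ne\emptyset$. All homology of $F'$ is supported on $Y$, of dimension $2=s$. So $P_m(\varphi)\ne0$ by Lemma~\ref{lem:nonvan} with $n=m$.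

\emph{Minimality.} Let $H=\mathbb P(M')$ be a hyperplane. By Section~\ref{ss:look} it suffices to prove \eqref{eq:min}. Stratify $\mathbb P$ by the coranks $a=\operatorname{corank}\varphi_1$ and $b_i=\operatorname{corank}\psi_i$. On such a
stratum $\varphi$ has corank $c=2a+\sum b_i$, since $\varphi_1$ and $\varphi_1^T$ both contribute $a$. It suffices to show that
\[
\dim(H\cap\text{stratum})\le m-1-c\qquad\text{whenever }c\ge2 ,
\]
because $Z_c$ is the union of the strata of corank at least $c$, and larger coranks give smaller bounds. By (A) the stratum has dimension at most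
\[
m-1-c-\Big[(a^2-2a)+\sum(b_i^2-b_i)\Big],
\]
where $a^2-2a=0,-1,0,3$ for $a=0,1,2,3$ and $b^2-b=0,0,2$ for $b=0,1,2$. So the bound holds, even without intersecting with $H$, unless $a=1$ and all $b_i\le1$. In this case let $I=\{i:b_i=1\}$. Then
$c=2+|I|$, and the stratum lies in $Y_I$. By (B), $Y_I$ is irreducible of dimension $m-2-|I|$ and not contained in $H$, so $\dim(H\cap Y_I)\le m-3-|I|=m-1-c$. Hence no proper subspace of $M$ supports a linear $m$-syzygy.

\emph{Not an epimorphism.} If $[u]\notin Z\cup\bigcup Q_i$, then $c(u)=0$, so $u$ is killed by no nonzero $x\in W$.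

\medskip
With Sections~\ref{sec:corank} and~\ref{sec:three} this completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{LSC} \emph{Some Linear Syzygy Conjectures}, \texttt{https://eisenbud.github.io/papers/pdfs/1991-002.pdf}.
\bibitem{Jou} Jouanolou, \emph{Th\'eor\`emes de Bertini et applications}.
\end{thebibliography}

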